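\title{Growth constants of proper minor-closed classes of graphs}

\begin{abstract}
Let $\mathcal G$ be a proper minor-closed class of graphs whose exponential generating function has finite radius of convergence $\rho$. Let $g_n$ and $c_n$ count the graphs and the connected graphs of $\mathcal G$ on $\{1,\dots,n\}$. We prove that $(g_n/n!)^{1/n}$ and $(c_n/n!)^{1/n}$ both converge to $1/\rho\in(0,\infty)$. If $h\ge 3$ and $K_h\notin\mathcal G$, then $c_m/m!\ge \rho^{-m}\exp(-A\,m^{2/3}\log(3m))$ for all $m\ge1$, with $A$ depending only on $h$. The proof cuts a large connected graph along a small separator into blocks of about $m$ vertices and counts the ways to reassemble the blocks.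
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Graphs are finite and simple and have at least one vertex; $\log$ is the natural logarithm. A \emph{class} $\mathcal G$ of graphs is closed under isomorphism. We write $\mathcal G_n$ for the set of graphs in $\mathcal G$ with vertex set $[n]=\{1,\dots,n\}$, and $\mathcal C$ for the class of connected graphs in $\mathcal G$. Put
\[
g_n=|\mathcal G_n|,\qquad c_n=|\mathcal C_n|,\qquad g(x)=\sum_{n\ge1}g_n\frac{x^n}{n!},\qquad c(x)=\sum_{n\ge1}c_n\frac{x^n}{n!},
\]
and let $\rho(\mathcal G)$ and $\rho(\mathcal C)$ be the radii of convergence of these exponential generating functions. The class $\mathcal G$ has \emph{growth constant} $\gamma$, where $0<\gamma<\infty$, if $(g_n/n!)^{1/n}\to\gamma$. The factor $n!$ accounts for the labels: a graph on $n$ vertices has at most $n!$ labeled copies on $[n]$, so a growth constant measures the number of structural choices per vertex. By the Cauchy--Hadamard formula $\limsup_n (g_n/n!)^{1/n}=1/\rho(\mathcal G)$. Thus $\mathcal G$ has a growth constant exactly when $0<\rho(\mathcal G)<\infty$ and this upper limit is a limit.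

A graph $H$ is a \emph{minor} of $G$ if it can be obtained from a subgraph of $G$ by contracting edges. Equivalently, there are disjoint sets $X_v\subseteq V(G)$, $v\in V(H)$, called \emph{branch sets}, each inducing a connected subgraph, with an edge of $G$ between $X_u$ and $X_v$ whenever $uv\in E(H)$. A class is \emph{minor-closed} if it contains every minor of each of its members, and a minor-closed class is \emph{proper} if it is non-empty and does not contain all graphs.

Four examples show the range of behavior. For the class of all graphs $g_n=2^{\binom n2}$, so $\rho=0$. For the edgeless graphs $g_n=1$, so $\rho=\infty$ and $(g_n/n!)^{1/n}\to0$. Neither class has a growth constant. For the disjoint unions of paths $c_n=n!/2$ when $n\ge2$, so $(c_n/n!)^{1/n}\to1$. For the forests $c_n=n^{n-2}$ by Cayley's formula, so $(c_n/n!)^{1/n}\to e$ by Stirling's formula. The condition $\rho<\infty$ has a structural description.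

\begin{theorem}[Bernardi, Noy and Welsh \cite{BNW}]\label{thm:paths}
A minor-closed class $\mathcal G$ has $\rho(\mathcal G)<\infty$ if and only if it contains all paths.
\end{theorem}

The question, taken from \cite{notes}, is whether the first two examples show the only obstructions: \emph{does every proper minor-closed class $\mathcal G$ with $\rho(\mathcal G)<\infty$ have a growth constant, and does the class $\mathcal C$ of its connected graphs have the same growth constant?} The answer is yes.

\begin{theorem}\label{thm:main}
Let $\mathcal G$ be a proper minor-closed class with $\rho(\mathcal G)<\infty$. Then $\gamma:=1/\rho(\mathcal G)$ lies in $(0,\infty)$, and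
\[
(c_n/n!)^{1/n}\to\gamma,\qquad (g_n/n!)^{1/n}\to\gamma .
\]
Moreover, if $h\ge3$ and $K_h\notin\mathcal G$, there is a constant $A=A(h)$ such that
\[
\frac{g_m}{m!}\ \ge\ \frac{c_m}{m!}\ \ge\ \gamma^m\exp\bigl(-A\,m^{2/3}\log(3m)\bigr)\qquad\text{for all } m\ge1 .
\]
\end{theorem}

One reason to expect this answer is a short argument that works when graphs can be glued. Suppose that joining two disjoint graphs of $\mathcal C$ by any one edge gives a graph of $\mathcal C$, as for forests. There are $\binom{a+b}{a}c_ac_b\,ab$ ways to split $[a+b]$ into parts of sizes $a$ and $b$, to place a graph of $\mathcal C$ on each part and to add an edge. The outcome is recovered from the choice of a bridge and of one of its two sides, and a connected graph on $a+b$ vertices has at most $a+b-1\le ab$ bridges. Hence $x_n=c_n/(2\,n!)$ satisfies $x_{a+b}\ge x_ax_b$, and Fekete's lemma gives $x_n^{1/n}\to\sup_m x_m^{1/m}$.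

A general minor-closed class allows no gluing: the graphs with at most one cycle form a minor-closed class that contains the triangle but not two disjoint triangles. What minor-closure does allow is the opposite move. The pieces of a large member of $\mathcal G$ lie in $\mathcal G$, so if there are many large graphs, there must be many pieces to build them from. We make this precise as an inequality of the form $c_n/n!\lesssim(c_m/m!)^{n/m}$, valid for \emph{every} $m$ and all large $n$. A large value of $(c_n/n!)^{1/n}$ along one subsequence then forces large values at every $m$.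

Section~\ref{sec:cat} carries this out by hand for caterpillars. Section~\ref{sec:reduction} states the general inequality and derives Theorem~\ref{thm:main} from it, and Sections~\ref{sec:tools}--\ref{sec:blocks} prove the inequality.

\section{The argument for caterpillars}\label{sec:cat}

A \emph{caterpillar} is a tree with a path $v_1\cdots v_t$, its spine, such that every other vertex is a leaf adjacent to the spine. Let $\mathcal G$ be a minor-closed class that contains all paths and whose connected members are caterpillars. We show that $(c_n/n!)^{1/n}$ converges.

Fix $m\ge1$ and let $n=qm+t'$ with $q\ge1$ and $0\le t'<m$. Take $G\in\mathcal C_n$ and list its vertices as $v_1$, the leaves at $v_1$ off the spine, $v_2$, the leaves at $v_2$ off the spine, and so on. Every vertex $y\ne v_1$ has exactly one neighbor earlier in the list, namely the last spine vertex before $y$. Cut the list into blocks $W_1,\dots,W_q$ of $m$ consecutive vertices and a remainder $W_{q+1}$ of $t'$ vertices. For $j\ge2$ let $z_j$ be the last spine vertex before $W_j$. Put $H_1=G[W_1]$ and $H_j=G[W_j\cup\{z_j\}]$.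

The earlier neighbor of a vertex of $W_j$ lies in $W_j$ or equals $z_j$. Therefore each $H_j$ is connected, so $H_j\in\mathcal C$, and every edge of $G$ lies in some $H_j$. Also $z_2\in W_1$, and $z_{j+1}\in W_j\cup\{z_j\}$. So $G$ is determined by the sequence of sets $W_1,\dots,W_{q+1}$, the vertices $z_j$ with at most $m+1$ choices each, and the graphs $H_j$. There are at most $2^{m^2}$ choices for $H_{q+1}$, which has at most $m$ vertices. Hence
\[
c_n\le\frac{n!}{(m!)^q\,t'!}\;c_m\,\bigl((m+1)\,c_{m+1}\bigr)^{q-1}\,(m+1)\,2^{m^2}.
\]
Deleting a leaf from a graph in $\mathcal C_{m+1}$ and relabeling increasingly gives a graph in $\mathcal C_m$; the label of the leaf and its neighbor undo this. So $c_{m+1}\le(m+1)m\,c_m$, and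
\[
\frac{c_n}{n!}\le(m+1)\,2^{m^2}\Bigl((m+1)^3\,\frac{c_m}{m!}\Bigr)^{\lfloor n/m\rfloor}.
\]
Take $n$-th roots and let $n\to\infty$ with $m$ fixed:
\[
\limsup_{n\to\infty}\,(c_n/n!)^{1/n}\le(m+1)^{3/m}\,(c_m/m!)^{1/m}\qquad\text{for every }m .
\]
The case $m=1$ shows that the upper limit is at most $8$. Since $(m+1)^{3/m}\to1$, the upper limit is at most the lower limit, and the sequence converges.

The point to retain is the budget. Besides the factors $n!/(m!)^q$ and $c_m^{\,q}$ we can afford a factor $\exp(\delta(m)\,n+o(n))$ with $\delta(m)\to0$, where $n\to\infty$ first. Naming a vertex of $[n]$ costs a factor $n$, so naming one vertex per block would cost $\exp((n/m)\log n)$, which is too much. Above, the pattern of gluing was free, because the multinomial coefficient already counts \emph{ordered} sequences of blocks, and each $z_j$ was then named among $m+1$ candidates. In a general class four things must be replaced.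
\begin{enumerate}
\item There is no spine. We cut along a separator $S$ and record the pattern of gluing in an \emph{unlabeled} graph, the skeleton, whose order is proportional to $|S|$.
\item A block is attached at a set $B_j\subseteq S$ instead of one vertex $z_j$. The sets $B_j$ are small on average only, and blocks with large $B_j$ need a separate count.
\item The graphs $H_j$ may be disconnected. We reconnect them by contracting the rest of $G$.
\item There may be no leaves. We contract an edge at a vertex of bounded degree instead.
\end{enumerate}

\section{Reduction to a counting inequality}\label{sec:reduction}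

If $F\notin\mathcal G$, then $K_h\notin\mathcal G$ for every $h\ge|V(F)|$, because $F$ is a subgraph of $K_h$. So a proper minor-closed class omits $K_h$ for some $h\ge3$, and then all its members are \emph{$K_h$-minor-free}, that is, they have no $K_h$ minor. From now on $h\ge3$ is fixed, and $d,\kappa,\Lambda,A_1,\dots,A_5$ denote constants that depend only on $h$. Let $v_n$ be the number of isomorphism classes of $K_h$-minor-free graphs on $n$ vertices. We shall prove two statements.

\begin{proposition}\label{prop:unlabeled}
There is $\Lambda\ge1$ with $v_n\le\Lambda^n$ for all $n\ge1$.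
\end{proposition}

\begin{proposition}\label{prop:cut}
There is $A_5$ such that for every minor-closed class $\mathcal G$ with $K_h\notin\mathcal G$ and all $n\ge m\ge1$,
\[
\frac{c_n}{n!}\le 3n^2\exp\Bigl(A_5\bigl(nm^{-1/3}+m\bigr)\log(3m)\Bigr)\,\max\Bigl\{1,\frac{c_m}{m!}\Bigr\}^{n/m}.
\]
\end{proposition}

Proposition~\ref{prop:unlabeled} serves twice: it makes $\rho(\mathcal G)$ positive, and it bounds the number of skeletons in the proof of Proposition~\ref{prop:cut}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:unlabeled} and~\ref{prop:cut}]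
Let $h\ge3$ with $K_h\notin\mathcal G$. We first show $\rho(\mathcal C)=\rho(\mathcal G)$. From $c_n\le g_n$ we get $\rho(\mathcal C)\ge\rho(\mathcal G)$. By the exponential formula, the coefficient of $x^n/n!$ in $e^{c(x)}$ is the number of graphs on $[n]$ all of whose components lie in $\mathcal C$. Every graph of $\mathcal G$ has this property, since its components are connected subgraphs. All coefficients are nonnegative, so $g(x)\le e^{c(x)}<\infty$ for $0\le x<\rho(\mathcal C)$, and $\rho(\mathcal G)\ge\rho(\mathcal C)$. By Proposition~\ref{prop:unlabeled} we have $g_n\le n!\,\Lambda^n$, so $\rho(\mathcal G)\ge1/\Lambda>0$, and $\rho(\mathcal G)<\infty$ by hypothesis. Thus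
\begin{equation}\label{eq:limsup}
\limsup_{n\to\infty}\,(c_n/n!)^{1/n}=\limsup_{n\to\infty}\,(g_n/n!)^{1/n}=\gamma\in(0,\infty).
\end{equation}

Fix $m\ge1$. By Theorem~\ref{thm:paths} the class $\mathcal G$ contains all paths, so $c_m\ge m!/2$ and $\max\{1,c_m/m!\}\le 2c_m/m!$. Take $n$-th roots in Proposition~\ref{prop:cut} and let $n\to\infty$ along a sequence with $(c_n/n!)^{1/n}\to\gamma$, which exists by \eqref{eq:limsup}. The factors $(3n^2)^{1/n}$ and $\exp(A_5(m/n)\log(3m))$ tend to $1$, so
\[
\gamma\le\exp\bigl(A_5\,m^{-1/3}\log(3m)\bigr)\,\Bigl(\frac{2c_m}{m!}\Bigr)^{1/m}.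
\]
Raise this to the power $m$ and use $2\le3m\le\exp(m^{2/3}\log(3m))$. With $A=A_5+1$ we obtain $c_m/m!\ge\gamma^m\exp(-A\,m^{2/3}\log(3m))$, and $g_m\ge c_m$ gives the same bound for $g_m/m!$. As $m^{-1/3}\log(3m)\to0$, the lower limits of $(c_m/m!)^{1/m}$ and $(g_m/m!)^{1/m}$ are at least $\gamma$. With \eqref{eq:limsup}, both sequences converge to $\gamma$.
\end{proof}

\section{Consequences of excluding a complete minor}\label{sec:tools}

For a vertex set $X$ of a graph $G$, let $N(X)$ be the set of vertices outside $X$ with a neighbor in $X$. If $D$ is (the vertex set of) a component of $G-S$, then $N(D)\subseteq S$. We often use that an $M$-element set has at most $(M+1)^t$ subsets of size at most $t$, and at most $M^t$ non-empty ones: list the elements and pad the list to length $t$ with a blank symbol, or by repeating an element. Two theorems are used without proof.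

\begin{theorem}[Mader \cite{Mader}]\label{thm:mader}
There is an integer $d\ge1$ such that every $K_h$-minor-free graph on $n$ vertices has at most $dn$ edges.
\end{theorem}

Such a graph has average degree at most $2d$, hence a vertex of degree at most $2d$. Deleting such vertices one at a time orders the vertices so that each has at most $2d$ later neighbors. A non-empty clique consists of its first vertex and a set of later neighbors of it, so
\begin{equation}\label{eq:cliques}
\text{a $K_h$-minor-free graph on $n$ vertices has at most $4^dn$ non-empty cliques.}
\end{equation}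

\begin{theorem}[Alon, Seymour and Thomas \cite{AST}]\label{thm:ast}
Every $K_h$-minor-free graph $G$ on $n$ vertices has a vertex set $X$ with $|X|\le h^{3/2}n^{1/2}$ such that every component of $G-X$ has at most $n/2$ vertices.
\end{theorem}

Iterating Theorem~\ref{thm:ast} cuts $G$ into pieces of any prescribed size.

\begin{lemma}\label{lem:sep}
Let $G$ be $K_h$-minor-free on $n$ vertices and let $k\ge1$. There is $S\subseteq V(G)$ with $|S|\le4h^{3/2}n/\sqrt k$ such that every component of $G-S$ has at most $k$ vertices.
\end{lemma}

\begin{proof}
Start with $S=\emptyset$. While some component of $G-S$ has more than $k$ vertices, \emph{process} it: apply Theorem~\ref{thm:ast} to it and add the resulting set $X$ to $S$. This $X$ is non-empty, so the procedure stops. If two processed components meet, the later one lies in a component left by the earlier one and has at most half its order. Hence, for each $i\ge0$, the processed components with order in $(2^ik,2^{i+1}k]$ are pairwise disjoint, and their orders $s$ sum to at most $n$. Since $\sqrt s=s/\sqrt s\le s/\sqrt{2^ik}$, they contribute at most $h^{3/2}n/\sqrt{2^ik}$ vertices to $S$.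 Finally $\sum_{i\ge0}2^{-i/2}=1/(1-2^{-1/2})<4$.
\end{proof}

The number of components of $G-S$ need not be comparable with $|S|$: take a star and let $S$ be its center. So we cannot record separately where each component is attached. The number of \emph{different} attachment sets, however, is linear in $|S|$.

\begin{lemma}\label{lem:types}
Let $G$ be $K_h$-minor-free and $\emptyset\ne S\subseteq V(G)$. At most $\kappa|S|$ distinct sets occur as $N(D)$ for a component $D$ of $G-S$, where $\kappa=d+4^d+1$.
\end{lemma}

\begin{proof}
Let $p$ be the number of non-empty sets that occur, and let $D_1,\dots,D_p$ be components with these neighborhoods. Define graphs $J_0\subseteq J_1\subseteq\dots\subseteq J_p$ on $S$, starting with $J_0=G[S]$. If $N(D_i)$ is not a clique of $J_{i-1}$, choose $x,y\in N(D_i)$ non-adjacent in $J_{i-1}$, \emph{assign} $D_i$ to $x$, and let $J_i$ be $J_{i-1}$ together with all edges $xz$, $z\in N(D_i)\setminus\{x\}$. Otherwise put $J_i=J_{i-1}$. The graph $J_p$ is a minor of $G$: the branch set of $x\in S$ consists of $x$ and the components assigned to $x$. So $J_p$ is $K_h$-minor-free. The first case adds at least the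 edge $xy$, so by Theorem~\ref{thm:mader} it occurs at most $d|S|$ times. In the second case $N(D_i)$ is a non-empty clique of $J_p$, and these cliques are distinct, so by \eqref{eq:cliques} this case occurs at most $4^d|S|$ times. The empty set accounts for at most $1\le|S|$ further neighborhood.
\end{proof}

The next lemma counts the ways to fill a block $W$ whose boundary $B$ may be far larger than $W$. Choosing $d(w+b)$ edges freely would give a bound $\exp(O((w+b)\log(w+b)))$, and $\log(w+b)$ may be of order $\log n$, which the budget forbids. If $B$ is independent, the logarithm sees only $w$. Independence cannot be dropped, since the trees on $B$ alone number $b^{\,b-2}$.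

\begin{lemma}\label{lem:fill}
There is $A_1$ with the following property. Let $W,B$ be disjoint sets with $|W|=w\ge1$ and $|B|=b\ge0$. The number of $K_h$-minor-free graphs on $W\cup B$ in which $B$ is independent is at most $\exp(A_1(w+b)\log(w+1))$.
\end{lemma}

\begin{proof}
In such a graph $H$ the components of $H-W$ are the single vertices of $B$. By Lemma~\ref{lem:types} with $S=W$ they have $p\le\kappa w$ distinct neighborhoods; number them $1,\dots,p$. Let $H'$ be the graph on $W\sqcup[p]$ with the edges of $H[W]$ in which $i\in[p]$ is joined to the $i$-th neighborhood. Then $H$ is determined by $p$, by $H'$ and by the map $B\to[p]$ that sends a vertex to the number of its neighborhood. The graph $H'$ is isomorphic to an induced subgraph of $H$, so it has at most $N:=(1+\kappa)w$ vertices and at most $dN$ edges. The number of graphs $H$ is therefore at most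
\[
(\kappa w+1)\,(N^2+1)^{dN}\,(\kappa w)^b\le(N^2+1)^{1+dN+b}.
\]
Since $w+1\ge2$, we have $N^2+1\le2(1+\kappa)^2(w+1)^2\le(w+1)^a$ with $a=2+\log_2(2(1+\kappa)^2)$, and $1+dN+b\le(1+d(1+\kappa))(w+b)$. Take $A_1=a(1+d(1+\kappa))$.
\end{proof}

\section{Skeleton and blocks}\label{sec:decomp}

Let $n\ge m\ge1$, and let $G$ be $K_h$-minor-free on $n$ vertices. We want blocks of about $m$ vertices. Lemma~\ref{lem:sep} bounds the components of $G-S$ only from above, so we cut $G$ into components of at most $k$ vertices, with $k$ much smaller than $m$, and group these into blocks whose orders exceed $m$ by less than $k$. The separator has about $n/\sqrt k$ vertices and the excess over all blocks is about $k\,n/m$. These are equal for $k=m^{2/3}$, which explains the exponent in Theorem~\ref{thm:main}. Put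
\[
\varepsilon=m^{-1/3},\qquad k=\lceil m^{2/3}\rceil .
\]
Then $k\le m$, $k\le2\varepsilon m$, $1/\sqrt k\le\varepsilon$, $1/m\le\varepsilon$ and $\varepsilon n\ge m^{2/3}\ge1$. Choose $S$ by Lemma~\ref{lem:sep}, and add one vertex if it is empty. Then $1\le|S|\le5h^{3/2}\varepsilon n$, and all components of $G-S$ have at most $k$ vertices.

\medskip\noindent\textbf{The skeleton.}
The \emph{type} of a component $D$ of $G-S$ is $N(D)$. Let $\mathcal T$ be the set of types and $\tau=|\mathcal T|$, so $\tau\le\kappa|S|$ by Lemma~\ref{lem:types}. The \emph{skeleton} $R$ is the graph on $S\sqcup\mathcal T$ with the edges of $G[S]$ and all pairs $sT$ with $s\in T\in\mathcal T$; its vertices are 2-colored by the classes $S$ and $\mathcal T$. It is a minor of $G$: for each type take one component of that type as a branch set. So $R$ is $K_h$-minor-free. Its order $r=|S|+\tau$ satisfies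
\begin{equation}\label{eq:skeleton}
1\le r\le n,\qquad r\le(1+\kappa)|S|,\qquad\sum_{T\in\mathcal T}|T|\le|E(R)|\le dr,
\end{equation}
where $r\le n$ holds because $G-S$ has at least $\tau$ vertices.

\medskip\noindent\textbf{The blocks.}
The grouping must keep the boundaries of the blocks small. An arbitrary grouping does not: if each vertex of $S$ carries many leaves, a block of $m$ leaves at distinct vertices of $S$ has a boundary as large as itself. So we group components of the same type together. Fix any ordering $T_1,\dots,T_\tau$ of $\mathcal T$ and list the components of $G-S$ so that the indices of their types are nondecreasing. Cut the list greedily into consecutive blocks, closing a block as soon as it has at least $m$ vertices. The vertex sets $W_1,\dots,W_q$ of the blocks partition $V(G)\setminus S$. (If $S=V(G)$, then $q=\tau=0$ and the statements about blocks are empty.) A block has at most $m-1$ vertices before its last component is added, so $w_j=|W_j|$ satisfies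
\begin{equation}\label{eq:sizes}
1\le w_j<m+k\le2m\ \text{ for all }j,\qquad w_j\ge m\ \text{ for }j<q,\qquad q\le\frac nm+1\le\frac{2n}m .
\end{equation}
All indices $1,\dots,\tau$ occur in the list, so the indices of consecutive components differ by $0$ or $1$. Hence the indices that occur in $W_j$ form an interval $I_j=\{l_j,\dots,u_j\}$, with $l_1=1$, $l_{j+1}-u_j\in\{0,1\}$ and $\sum_j(u_j-l_j)\le\tau$. The \emph{boundary} of block $j$ is
\[
B_j=N(W_j)=\bigcup_{a\in I_j}T_a\subseteq S,\qquad b_j=|B_j| .
\]
Let $H_j=G[W_j\cup B_j]$, and let $H_j^-$ be $H_j$ without the edges inside $B_j$. An edge of $G$ with an end in $W_j$ has its other end in $W_j\cup B_j$. So every edge of $G$ lies in $G[S]$ or in some $H_j^-$, and once $G[S]$ is known, $H_j$ and $H_j^-$ determine each other. Figure~\ref{fig:blocks} shows an example.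

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,fill,inner sep=1.6pt,label=left:$s_1$] (s1) at (1.5,1.8) {};
\node[circle,fill,inner sep=1.6pt,label=above:$s_2$] (s2) at (3,1.8) {};
\node[circle,fill,inner sep=1.6pt,label=above:$s_3$] (s3) at (4.5,1.8) {};
\node[circle,fill,inner sep=1.6pt,label=right:$s_4$] (s4) at (6.6,1.8) {};
\foreach \i/\t in {1/1,2/1,3/2,4/2,5/3,6/3,7/3}
  \node[circle,draw,inner sep=3pt] (d\i) at (1.15*\i,0) {$\t$};
\foreach \i/\j in {1/1,1/2,2/1,2/2,3/2,3/3,4/2,4/3,5/4,6/4,7/4}
  \draw (d\i) -- (s\j);
\draw (s1) to[bend left=35] (s4);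
\draw[dashed] (0.75,-0.4) rectangle (3.85,0.4);
\draw[dashed] (4.2,-0.4) rectangle (6.15,0.4);
\draw[dashed] (6.5,-0.4) rectangle (8.45,0.4);
\node at (2.3,-0.7) {$W_1$};
\node at (5.175,-0.7) {$W_2$};
\node at (7.475,-0.7) {$W_3$};
\end{tikzpicture}
\caption{A graph $G$ with separator $S=\{s_1,\dots,s_4\}$. Each circle is a component of $G-S$, labeled by the index of its type (its neighborhood in $S$): $T_1=\{s_1,s_2\}$, $T_2=\{s_2,s_3\}$, $T_3=\{s_4\}$. The skeleton, with one vertex per type, is the path $T_3\,s_4\,s_1\,T_1\,s_2\,T_2\,s_3$. The components, sorted by type, are grouped into blocks $W_1,W_2,W_3$ with intervals of type indices $\{1,2\}$, $\{2,3\}$, $\{3\}$. The boundary of $W_2$ is $B_2=\{s_2,s_3,s_4\}$, and $G[W_2\cup B_2]$ is disconnected although $G$ is connected.}\label{fig:blocks}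
\end{figure}

A type that occurs in many blocks is charged to the boundary of each of them, so $\sum_jb_j$ is not bounded by \eqref{eq:skeleton} alone. The excluded minor forbids a type that is both large and frequent.

\begin{lemma}\label{lem:boundary}
There is $A_2\ge1$ with $r\le A_2\varepsilon n$ and $\sum_jb_j\le A_2\varepsilon n$.
\end{lemma}

\begin{proof}
By \eqref{eq:skeleton}, $r\le a\varepsilon n$ with $a=5h^{3/2}(1+\kappa)$. Let $j_a'$ be denoted $f_i$ below, the number of blocks $j$ with $i\in I_j$, for $1\le i\le\tau$. Then
\[
\sum_i f_i=\sum_j|I_j|=q+\sum_j(u_j-l_j)\le q+\tau .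
\]
Suppose that $f_i\ge h-1$ and $|T_i|\ge h-1$. Then $h-1$ components, one from each of $h-1$ blocks, have neighborhood $T_i$. These components and $h-1$ vertices of $T_i$ are the branch sets of a $K_{h-1,h-1}$ minor. In $K_{h-1,h-1}$ with sides $\{x_1,\dots,x_{h-1}\}$ and $\{y_1,\dots,y_{h-1}\}$, the $h$ sets $\{x_1,y_1\},\dots,\{x_{h-2},y_{h-2}\},\{x_{h-1}\},\{y_{h-1}\}$ are connected, and any two of them contain an $x$ and a $y$ respectively, so they are branch sets of a $K_h$ minor. This is a contradiction. Hence $\min(f_i,|T_i|)\le h-2$ and $f_i|T_i|\le h|T_i|+hf_i$ for every $i$. By \eqref{eq:skeleton} and \eqref{eq:sizes},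
\[
\sum_jb_j\le\sum_j\sum_{i\in I_j}|T_i|=\sum_if_i|T_i|\le h(dr+\tau+q)\le h\bigl((d+1)a+2\bigr)\varepsilon n,
\]
since $\tau\le r$ and $q\le2n/m\le2\varepsilon n$. Take $A_2=h((d+1)a+2)\ge a$.
\end{proof}

\section{Codes, and the number of unlabeled graphs}\label{sec:codes}

We now describe $G$ by its decomposition without naming vertices of $[n]$ more than once. The skeleton is recorded up to isomorphism only. A fixed model of it then puts $S$ and $\mathcal T$ in order, and this order plays the part of the spine of a caterpillar.

For each isomorphism class of 2-colored $K_h$-minor-free graphs fix a \emph{model} $R^*$ with color classes $\{1,\dots,\sigma\}$ and $\{1',\dots,\tau'\}$. Let $n\ge m\ge1$ and let $G$ be $K_h$-minor-free on $[n]$. Choose $S$ as in Section~\ref{sec:decomp} and a color-preserving isomorphism from the skeleton to its model. This numbers $S$ as $s_1,\dots,s_\sigma$ and $\mathcal T$ as $T_1,\dots,T_\tau$; form the blocks with this ordering of $\mathcal T$. The resulting \emph{code} of $G$ consists of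
\begin{itemize}
\item the \emph{frame}: the model $R^*$, the number $q$, the intervals $I_1,\dots,I_q$ and the sizes $w_1,\dots,w_q$;
\item the \emph{placement}: the sequence $s_1,\dots,s_\sigma$ and the sets $W_1,\dots,W_q$;
\item the \emph{contents}: the graphs $H_1^-,\dots,H_q^-$.
\end{itemize}
A graph may have several codes, but a code determines the graph. Indeed $s_is_{i'}$ is an edge of $G$ exactly when the model has the corresponding edge inside $\{1,\dots,\sigma\}$, and all other edges lie in the contents. Moreover $B_j$ is the set of $s_i$ such that $i$ is adjacent in $R^*$ to $a'$ for some $a\in I_j$. So the frame determines all $w_j$ and $b_j$, and frame and placement determine $G[S]$ and all $B_j$. Since $\sigma+\sum_jw_j=n$, a frame has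
\begin{equation}\label{eq:placements}
n!\Big/\prod_jw_j!\quad\text{placements.}
\end{equation}

\begin{lemma}\label{lem:frames}
For given $n\ge m\ge 1$ and $r$, the number of frames whose model has $r$ vertices is at most $3n\,4^rv_r\,(8m)^{2n/m}$.
\end{lemma}

\begin{proof}
There are at most $2^rv_r$ models on $r$ vertices: choose an uncolored isomorphism class and color a representative. By \eqref{eq:sizes} there are at most $2n+1\le3n$ values of $q$. Given $\tau$ and $q$, the intervals are determined by the bits $l_{j+1}-u_j$ and by the $q$ nonnegative integers $u_j-l_j$, whose sum is at most $\tau$; this leaves at most $2^q\binom{\tau+q}q\le2^{\tau+2q}$ choices. There are at most $(2m)^q$ sequences of sizes. The product is at most $3n\,2^{r+\tau}v_r(8m)^q$, and $\tau\le r$, $q\le2n/m$.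
\end{proof}

The graph $H_j^-$ is $K_h$-minor-free with $B_j$ independent, and $w_j+1\le3m$. So Lemma~\ref{lem:fill} shows that, given frame and placement,
\begin{equation}\label{eq:crude}
\text{there are at most }\exp\bigl(A_1(w_j+b_j)\log(3m)\bigr)\text{ choices for }H_j^- .
\end{equation}
For a fixed large $m$ the skeleton has at most half as many vertices as $G$, so codes bound $v_n$ recursively.

\begin{proof}[Proof of Proposition~\ref{prop:unlabeled}]
Fix an integer $m\ge(2A_2)^3$, so that $A_2\varepsilon\le\frac12$. For $n\le m$ we have $v_n\le2^{n^2}\le(2^m)^n$. Let $n>m$. Relabeling a graph carries its code along, so every isomorphism class contains a graph on $[n]$ with a code whose placement is \emph{standard}: $s_i=i$ for $i\le\sigma$, and $W_1,W_2,\dots$ are consecutive intervals of $\{\sigma+1,\dots,n\}$. Each frame has one standard placement. By Lemma~\ref{lem:boundary}, $r\le n/2$ and $\sum_j(w_j+b_j)\le2n$. Lemma~\ref{lem:frames} and \eqref{eq:crude} give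
\[
v_n\le\sum_{1\le r\le n/2}3n\,4^rv_r\,(8m)^{2n/m}\,(3m)^{2A_1n}\le\beta^{\,n}\max_{1\le r\le n/2}v_r,
\]
where $\beta=2e^2(8m)^2(3m)^{2A_1}$; we used $\frac32n^2\le e^{2n}$ and $4^{n/2}=2^n$. Let $\Lambda=\max(2^m,\beta^2)$. By induction on $n$, $v_n\le\beta^n\Lambda^{n/2}\le\Lambda^n$ for $n>m$.
\end{proof}

Now let $n\ge m\ge1$ be arbitrary. There are at most $n$ values of $r$, each at most $A_2\varepsilon n$, and $(8m)^{2n/m}\le(3m)^{4\varepsilon n}$. As $\log(3m)\ge1$, Lemma~\ref{lem:frames} and Proposition~\ref{prop:unlabeled} show that the total number of frames is at most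
\begin{equation}\label{eq:frames}
3n^2\,(4\Lambda)^{A_2\varepsilon n}(3m)^{4\varepsilon n}\le3n^2\exp\bigl(A_3\,\varepsilon n\log(3m)\bigr),\qquad A_3=A_2\log(4\Lambda)+4 .
\end{equation}

\section{The contents of the blocks}\label{sec:blocks}

Let $\mathcal G$ be minor-closed with $K_h\notin\mathcal G$, let $n\ge m\ge1$, and consider codes of graphs $G\in\mathcal C_n$. Applied to all blocks, the bound \eqref{eq:crude} costs $\exp(O(n\log m))$ and knows nothing about $\mathcal G$. We use it only for the few blocks that do not resemble a graph on $m$ vertices, and compare the others with $\mathcal C_m$. Call block $j$ \emph{good} if $w_j\ge m$ and $b_j\le m$, and \emph{bad} otherwise. The frame determines which blocks are good. Good blocks are disjoint and have at least $m$ vertices, so their number $q_g$ is at most $n/m$.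

\medskip\noindent\textbf{Bad blocks.}
A bad block with $b_j>m$ has $w_j+b_j\le2m+b_j\le3b_j$. Any other bad block has $w_j<m$, so it is the last block, and $w_q+b_q\le2m+3b_q$. Thus $w_j+b_j$ summed over bad blocks is at most $2m+3\sum_jb_j$. By \eqref{eq:crude} and Lemma~\ref{lem:boundary}, given frame and placement, the number of choices for the contents of all bad blocks together is at most
\begin{equation}\label{eq:bad}
\exp\bigl(A_1(2m+3A_2\varepsilon n)\log(3m)\bigr).
\end{equation}

\medskip\noindent\textbf{Good blocks.}
The graph $H_j$ lies in $\mathcal G$, but it may be disconnected, as in Figure~\ref{fig:blocks}, and it has somewhat more than $m$ vertices. The next two lemmas deal with these defects in turn. The first uses the rest of $G$ to supply connecting edges; in the figure, contracting $s_1$ and a component of type $T_1$ into $s_2$ creates the edge $s_2s_4$.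

\begin{lemma}\label{lem:connect}
Let $G$ be connected, let $\emptyset\ne U\subseteq V(G)$, and let $G[U]$ have $p$ components. Then $G$ has a connected minor on the vertex set $U$ that is obtained from $G[U]$ by adding $p-1$ edges.
\end{lemma}

\begin{proof}
Define $f:V(G)\to U$ by induction on the distance from $U$: put $f(u)=u$ for $u\in U$, and for a vertex $x$ at distance $t\ge1$ put $f(x)=f(y)$ for some neighbor $y$ of $x$ at distance $t-1$. Each set $f^{-1}(u)$ induces a connected subgraph, and these sets partition $V(G)$. Contracting each $f^{-1}(u)$ to $u$ gives a connected minor $K_0$ of $G$ on $U$ that contains $G[U]$. Contracting the components of $G[U]$ in $K_0$ gives a connected graph on $p$ vertices; take a spanning tree of it, and keep $G[U]$ and one edge of $K_0$ for each of the $p-1$ tree edges.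
\end{proof}

\begin{lemma}\label{lem:step}
For $N\ge2$ we have $c_N\le4^dN^{2d+2}\,c_{N-1}$.
\end{lemma}

\begin{proof}
Let $K\in\mathcal C_N$. It has a vertex $u$ of degree at most $2d$, and $u$ has a neighbor $v$ since $K$ is connected. Contract $uv$ into $v$. The resulting graph $K'$ on $[N]\setminus\{u\}$ is a connected minor of $K$, and relabeling it increasingly by $[N-1]$ gives a member of $\mathcal C_{N-1}$. The edges of $K'$ not at $v$ are those of $K-u$ not at $v$, and $N_K(v)\setminus\{u\}=N_{K'}(v)\setminus Y$, where $Y$ is the set of $x\in N_K(u)\setminus\{v\}$ with $vx\notin E(K)$. So $K$ is recovered from the member of $\mathcal C_{N-1}$ by specifying $u$ and $v$ (at most $N^2$ ways), the non-empty set $N_K(u)$ of size at most $2d$ (at most $N^{2d}$ ways), and $Y\subseteq N_K(u)$ (at most $4^d$ ways).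
\end{proof}

\begin{lemma}\label{lem:good}
Fix a frame and a placement, and let block $j$ be good. Among the codes of graphs in $\mathcal C_n$ with this frame and placement, at most $\exp(A_4(k+b_j)\log(3m))\,c_m$ graphs occur as $H_j^-$, where $A_4=5d+3$.
\end{lemma}

\begin{proof}
Since $G[S]$ is fixed, we may count the graphs $H_j$. Let $G\in\mathcal C_n$ have such a code. As $G$ is connected and $S\ne\emptyset$, every component $D$ of $G-S$ has $N(D)\ne\emptyset$. Each vertex of $W_j$ lies in such a component $D\subseteq W_j$, with $N(D)\subseteq B_j$, so every component of $H_j$ contains a vertex of $B_j$. Thus $H_j$ has between $1$ and $b_j$ components. By Lemma~\ref{lem:connect} with $U=W_j\cup B_j$, the graph $H_j$ arises from a connected minor $K$ of $G$ on $U$ by deleting at most $b_j-1$ edges. Here $K\in\mathcal C$, so there are at most $c_M$ choices for $K$, where $M=w_j+b_j$, and $K$ has at most $dM$ edges. Hence at most $c_M(dM+1)^{b_j}$ graphs occur as $H_j$.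

As block $j$ is good, \eqref{eq:sizes} gives $m\le M\le3m$ and $M-m\le k+b_j$. Applying Lemma~\ref{lem:step} for $N=M,M-1,\dots,m+1$ bounds the number of graphs $H_j$ by
\[
\bigl(4^d(3m)^{2d+2}\bigr)^{k+b_j}(3dm+1)^{b_j}\,c_m\le(3m)^{(5d+3)(k+b_j)}\,c_m,
\]
because $4^d\le(3m)^{2d}$ and $3dm+1\le3m(d+1)\le(3m)^{d+1}$.
\end{proof}

The condition $b_j\le m$ is what keeps every $N$ in this proof below $3m$, so that the cost per extra vertex is polynomial in $m$ and independent of $n$.

\begin{proof}[Proof of Proposition~\ref{prop:cut}]
Every $G\in\mathcal C_n$ is determined by a code, so $c_n$ is at most the number of codes of graphs in $\mathcal C_n$. Fix a frame with $q_g$ good blocks. By \eqref{eq:placements} it has at most $n!\,(m!)^{-q_g}$ placements, since $w_j!\ge m!$ for good blocks and $w_j!\ge1$ for bad blocks. Given the placement, the contents of the bad blocks are bounded by \eqref{eq:bad}. By Lemma~\ref{lem:good} the contents of the good blocks can be chosen in at most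
\[
\exp\Bigl(A_4\Bigl(kq_g+\sum_jb_j\Bigr)\log(3m)\Bigr)c_m^{\,q_g}\le\exp\bigl(A_4(2+A_2)\,\varepsilon n\log(3m)\bigr)\,c_m^{\,q_g}
\]
ways, because $kq_g\le2\varepsilon m\cdot n/m=2\varepsilon n$ and $\sum_jb_j\le A_2\varepsilon n$. Since $0\le q_g\le n/m$, we have $(c_m/m!)^{q_g}\le\max\{1,c_m/m!\}^{n/m}$. Multiply these bounds by the number of frames in \eqref{eq:frames} and put $A_5=A_3+3A_1A_2+A_4(2+A_2)$. Then $A_5\ge2A_1$, as $A_2\ge1$, and the claimed inequality follows with $\varepsilon=m^{-1/3}$.
\end{proof}

With Propositions~\ref{prop:unlabeled} and~\ref{prop:cut} established, the proof of Theorem~\ref{thm:main} is complete.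

\begin{remark}
Frames, placements and bad blocks were counted among all $K_h$-minor-free graphs, which is why $A$ depends only on $h$. Beyond excluding $K_h$, the closure of $\mathcal G$ under minors entered three times: components of members lie in $\mathcal C$, the reconnected graph $K$ in Lemma~\ref{lem:good} lies in $\mathcal C$, and the contraction in Lemma~\ref{lem:step} stays in $\mathcal C$. Excluding $K_h$ alone is not enough: the paths with an even number of vertices are $K_3$-minor-free and have $\rho=1$, but $g_n=0$ for odd $n$. The hypothesis $\rho(\mathcal G)<\infty$ was not needed for Proposition~\ref{prop:cut}. It gave $\gamma>0$ and, through the paths, it removed the maximum with $1$, which arises because the count does not bound $q_g$ from below.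
\end{remark}

\begin{thebibliography}{9}

\bibitem{AST} Alon, Seymour and Thomas, 1990.

\bibitem{BNW} Bernardi, Noy and Welsh.

\bibitem{Mader} Mader, 1967.

\bibitem{notes} \emph{Random Graphs From Minor-Closed Classes},
\texttt{http://math.univ-lyon1.fr/\textasciitilde{}mitsche/Summerschool/NotesCN12-13.pdf}.

\end{thebibliography}
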